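\title{A gap above $\arccos(1/3)$ for the Bloch radius of rational functions}

\begin{abstract}
The Bloch radius $B(f)$ of a meromorphic function $f$ is the supremum of the radii of spherical discs on which $f$ has an inverse branch. It is known that $B(f)\ge b_0=\arccos(1/3)$ for every non-constant meromorphic function in the plane. We show that the infimum $B_0$ of $B(f)$ over non-constant rational functions is strictly larger than $b_0$. The gap is explicit, and very small. It persists if the inverse branches are required to omit up to three prescribed points, and it disappears for four. We also show that $B_0\le\arccos(\tan(\pi/10)/\sqrt3)\approx79.2^\circ$. The proof combines a Delaunay triangulation of the sphere adapted to $f$, an estimate for inscribed spherical triangles, and a logarithmic cut-off.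
\end{abstract}

\section{The question and the result}\label{sec:intro}

We identify the Riemann sphere $\widehat{\mathbb C}$ with the unit sphere $\mathbb S^2\subset\mathbb R^3$ by stereographic projection. The spherical distance is $d(z,z')=\arccos(z\cdot z')$, where the dot is the scalar product, and $D(p,r)$ is the open disc with center $p$ and radius $r\in(0,\pi]$. Let $f$ be a non-constant meromorphic function on a Riemann surface $Y$. A \emph{branch} of $f^{-1}$ on an open set $\Omega\subset\mathbb S^2$ is a holomorphic map $g:\Omega\to Y$ with $f\circ g=\mathrm{id}$. The \emph{Bloch radius} $B(f)$ is the supremum of the radii of the discs $D(p,r)$ that carry a branch.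

By the chain rule a branch never takes a critical point of $f$ as a value, so critical points are the obstacles to large discs. For $f(z)=z$ there are none and $B(f)=\pi$. For $f(z)=z^n$ with $n\ge2$, a disc carries a branch exactly when it omits the antipodal points $0$ and $\infty$, so $B(f)=\pi/2$. To make $B(f)$ smaller one needs many critical points, placed so that every point of $Y$ is close to one of them in the spherical metric pulled back by $f$. It is known that this cannot be pushed too far:
\begin{equation}\label{eq:known}
B(f)\ \ge\ b_0:=\arccos\tfrac13\approx70.5^\circ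
\end{equation}
for every non-constant meromorphic function $f$ in the plane $\mathbb C$. Let $B_0$ be the infimum of $B(f)$ over all non-constant rational functions. Then $B_0\ge b_0$ by \eqref{eq:known}, and the question posed in \cite{PS} is whether $B_0=b_0$.

A rational function can be regarded as a function on $\widehat{\mathbb C}$ or on $\mathbb C$; in the second reading the branches must omit $\infty$. We treat both readings at once. Let $X=\widehat{\mathbb C}$, let $f:X\to\mathbb S^2$ be a non-constant rational function, and let $P\subset X$ be a finite set, possibly empty. Let $B(f;P)\in(0,\pi]$ be the supremum of the radii of the discs that carry a branch with values in $X\setminus P$. The two readings are $P=\emptyset$ and $P=\{\infty\}$, and every statement about $B_0$ below holds for both. The natural parameter is $\tan^2(B/2)$, read as $+\infty$ for $B=\pi$; since $\tan^2\frac R2=\frac{1-\cos R}{1+\cos R}$, we have $\tan^2(b_0/2)=\frac12$.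

\begin{theorem}\label{thm:main}
Let $f$ be a non-constant rational function, let $P\subset\widehat{\mathbb C}$ be finite, and let $\eta_0=e^{-1470020}$.
\begin{enumerate}
\item[(1)] If $|P|\le3$, then $\tan^2\big(B(f;P)/2\big)>\frac12+\eta_0$, and hence $B(f;P)>b_0+\eta_0/2$. In particular $B_0>b_0$.
\item[(2)] If $|P|=4$, then $B(f;P)\ge b_0$, with equality for $f=\mathrm{id}$ and $P$ the set of vertices of a regular tetrahedron.
\item[(3)] $B_0\le\arccos\big(\tan(\pi/10)/\sqrt3\big)\approx79.2^\circ$.
\end{enumerate}
\end{theorem}

So the answer to the question is no, the number three in (1) is sharp, and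
\[
b_0+\tfrac12e^{-1470020}\ \le\ B_0\ \le\ \arccos\big(\tan(\pi/10)/\sqrt3\big).
\]
The exact value of $B_0$ is not determined here.

\subsection*{Why one might expect equality}
The number $b_0$ is the circumradius of a face of the regular spherical tetrahedron, an equilateral triangle with angles $2\pi/3$ and area $\pi$. Six such triangles fit around a simple critical point, where the total angle is $4\pi$. Gluing them in the pattern of the hexagonal lattice gives a meromorphic function in $\mathbb C$ with Bloch radius exactly $b_0$ (Proposition~\ref{prop:glued}), and it is tempting to approximate it by rational functions of high degree.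

Counting area does not forbid this. Suppose that $f$ has degree $n$, only simple critical points, and $B=B(f;\emptyset)<\pi/2$. We shall see that $X$ has a triangulation whose vertices are the critical points and whose triangles are mapped by $f$ onto triangles inscribed in circles of radius at most $B$. By the Riemann--Hurwitz formula $\sum_v(m_v-1)=2n-2$, where $m_v$ is the local degree of $f$ at $v$, there are $2n-2$ vertices, and so by Euler's formula $4n-8$ triangles. They share the area $4\pi n$, and their average area is $\pi n/(n-2)$. A triangle inscribed in a circle of radius at most $b_0$ has area at most $\pi$ (Lemma~\ref{lem:triangle}), so $B>b_0$ for each such $f$. But the average tends to $\pi$ as $n\to\infty$: the total surplus over $\pi$ per triangle is always $8\pi$, and one might hope to spread it thinly over many almost tetrahedral triangles.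

\subsection*{Why equality fails}
The surplus cannot be spread. Call a vertex regular if it looks like a vertex of the hexagonal pattern, with six triangles and total angle $4\pi$. The surplus is a sum over vertices to which regular vertices contribute exactly zero. At an irregular vertex, and Euler's formula forces some, the angles differ from $2\pi/3$ by a definite amount, and such triangles have area less than $\pi$ by a definite amount. Since regular vertices contribute nothing, their weights in the sum may be lowered to zero far from the irregular ones. The regular part grows only like the plane, so a logarithmic weight does this at a small price. What is left is a number of triangles proportional to the number of those at irregular vertices, and they cannot both repay the loss and produce the surplus.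

Section~\ref{sec:triangles} contains the estimate for triangles, and Section~\ref{sec:glued} the hexagonal and the icosahedral example, with the proof of (3). Section~\ref{sec:count} states the properties of the triangulation, proves (2), and proves (1) in the simplest case. Sections~\ref{sec:growth} and~\ref{sec:cutoff} prove (1). The triangulation itself is constructed in Section~\ref{sec:delaunay}.

\section{Triangles inscribed in small circles}\label{sec:triangles}

For $C\subset\mathbb R^3$ finite, $\operatorname{cone}(C)$ is the set of combinations of points of $C$ with non-negative coefficients. The \emph{segment} between non-antipodal points $z,z'\in\mathbb S^2$ is the arc $\mathbb S^2\cap\operatorname{cone}(z,z')$, of length $d(z,z')$. A disc of radius $r<\pi/2$ has the linear description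
\[
D(p,r)=\{z\in\mathbb S^2: z\cdot n>1\},\qquad n=p/\cos r,
\]
and every $n$ with $|n|>1$ arises in this way. Let $C$ be a finite subset of the closed disc $\{z\cdot n\ge1\}$, and let $h\notin C$ lie in the convex hull of $C$ in $\mathbb R^3$. Then $h\cdot n\ge1$ and $|h|<1$, so $(h/|h|)\cdot n>1$. Therefore
\begin{equation}\label{eq:convex}
\big(\mathbb S^2\cap\operatorname{cone}(C)\big)\setminus C\ \subset\ D(p,r)\qquad\text{for finite } C\subset\overline{D(p,r)},\ r<\pi/2 .
\end{equation}
With $|C|=2$ this shows that open and closed discs of radius less than $\pi/2$, and their intersections, are convex: they contain the segment between any two of their points. In particular such intersections are connected.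

An \emph{inscribed triangle} of radius $R<\pi/2$ is the set $\mathbb S^2\cap\operatorname{cone}(A_1,A_2,A_3)$, where the $A_i$ are distinct points of a circle $\partial D(p,R)$. Let $\alpha_i$ be its angles. We compare them with the tetrahedral value and put
\[
a_i=\alpha_i-\tfrac{2\pi}3,\qquad |a|^2=\sum a_i^2,\qquad \sigma=\sum a_i=\sum\alpha_i-2\pi .
\]
We call $\sigma$ the \emph{surplus}. The area of a spherical triangle is $\sum\alpha_i-\pi$, so $\sigma$ is the area minus $\pi$.

In the plane, the angle between a chord and the tangent is half the central angle. The spherical version of this fact expresses the angles of the triangle through a function of one variable. Put $c=\cos R$, $\mu=\tan^2\frac R2=\frac{1-c}{1+c}\in(0,1)$, and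
\[
\beta(\theta)=\arg(\cos\theta+ic\sin\theta)\in(0,\pi)\quad(0<\theta<\pi),\qquad
\delta_\mu(x)=\arctan\frac{\mu\sin x}{1-\mu\cos x}.
\]

\begin{lemma}\label{lem:chord}
Let $2\theta_i$ be the central angle of the arc of the circle between the two vertices other than $A_i$ that does not contain $A_i$, so that $\theta_i\in(0,\pi)$ and $\sum\theta_i=\pi$. Put $\beta_i=\beta(\theta_i)$. Then $\alpha_1=\pi-\beta_2-\beta_3$, and cyclically, and
\begin{equation}\label{eq:sigma}
\sigma=2\sum_{i=1}^3\Big(\delta_\mu(2\beta_i)-\frac\pi6\Big).
\end{equation}
\end{lemma}

\begin{proof}
Put the center at the north pole, and let $A=(\sin R,0,c)$ and $Q=(\sin R\cos2\theta,\sin R\sin2\theta,c)$. The direction at $A$ of the segment from $A$ to $Q$ is the projection of $Q$ to the tangent plane at $A$. Its component along the counterclockwise tangent $(0,1,0)$ of the circle is $2\sin R\sin\theta\cos\theta$, and its component along the inward normal $(-c,0,\sin R)$ is $c\sin R\,(1-\cos2\theta)=2c\sin R\sin^2\theta$. So the direction is a positive multiple of $(\cos\theta,c\sin\theta)$, and the chord makes the angle $\beta(\theta)$ with the tangent. The function $\beta$ is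 increasing, and $\beta(\pi-\theta)=\pi-\beta(\theta)$. Number the vertices counterclockwise. Seen from $A_1$, the vertices $A_2$ and $A_3$ are at central angles $2\theta_3$ and $2(\theta_3+\theta_1)=2(\pi-\theta_2)$, so $\alpha_1=\beta(\pi-\theta_2)-\beta(\theta_3)=\pi-\beta_2-\beta_3$. Adding up, $\sigma=\pi-2\sum\beta_i$.

Now let $\beta=\beta(\theta)$. Then $(c\cos\beta,\sin\beta)$ is a positive multiple of $(\cos\theta,\sin\theta)$, and
\[
(c\cos\beta+i\sin\beta)e^{-i\beta}=\Big(\frac{1+c}2e^{i\beta}-\frac{1-c}2e^{-i\beta}\Big)e^{-i\beta}=\frac{1+c}2\big(1-\mu e^{-2i\beta}\big).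
\]
Taking arguments, $\theta-\beta\equiv\delta_\mu(2\beta)$ modulo $2\pi$. As $|\theta-\beta|<\pi$ and $|\delta_\mu|<\pi/2$, the two sides are equal. Hence $\sum\beta_i=\pi-\sum\delta_\mu(2\beta_i)$, which gives \eqref{eq:sigma}.
\end{proof}

For an equilateral triangle $\theta_i=\pi/3$, all angles equal $\alpha=\pi-2\beta$, and $\tan\beta=\sqrt3\,c$. So the angle and the radius are related by
\begin{equation}\label{eq:equilateral}
\cos R=\cot(\alpha/2)/\sqrt3 ,
\end{equation}
and every $\alpha\in(\pi/3,\pi)$ occurs for some $R\in(0,\pi/2)$. The angle $2\pi/3$ corresponds to $R=b_0$, $\mu=\frac12$, $\beta=\frac\pi6$. The radius $b_0$ is special in \eqref{eq:sigma}: the function $\delta_{1/2}$ attains its maximum $\pi/6$ at $x=\pi/3$, which is the value $2\beta$ of the tetrahedral triangle. So the three terms can be estimated separately, and the constraint $\sum\theta_i=\pi$ is not needed again. The next lemma quantifies this. The term $10\eta$ is what a triangle can gain from a larger circle, and the term $k|a|^2$ is what it loses by not being tetrahedral.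

\begin{lemma}\label{lem:triangle}
Let an inscribed triangle have radius $R<\pi/2$ with $\mu=\tan^2(R/2)\le\frac12+\eta$, where $0\le\eta\le\frac1{10}$. Then
\[
\sigma\le10\eta-k|a|^2,\qquad k=\frac3{25\pi}.
\]
If $\mu<\frac12$, then $\sigma<0$.
\end{lemma}

\begin{proof}
Let $\kappa=k/2=\frac3{50\pi}$. We claim that
\begin{equation}\label{eq:claim}
\delta_\mu(x)-\tfrac\pi6\le-\kappa\big(x-\tfrac\pi3\big)^2+\tfrac85\eta\qquad(0\le x\le2\pi).
\end{equation}
On $[\pi,2\pi]$ we have $\delta_\mu\le0$ and $\kappa(x-\frac\pi3)^2\le\frac3{50\pi}\cdot\frac{25\pi^2}9=\frac\pi6$, so \eqref{eq:claim} holds there.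

Let $x\in[0,\pi]$. Differentiating $\delta_\mu=\operatorname{Im}\log(1-\mu e^{-ix})$ gives
\[
\partial_\mu\delta_\mu=\frac{\sin x}{1-2\mu\cos x+\mu^2},\qquad \partial_x\delta_\mu=\frac{\mu\cos x-\mu^2}{1-2\mu\cos x+\mu^2}.
\]
The first expression is non-negative. It is at most $1/(1-\mu^2)$, because $2\mu\cos x+(1-\mu^2)\sin x\le\sqrt{4\mu^2+(1-\mu^2)^2}=1+\mu^2$, and $1/(1-\mu^2)\le\frac85$ for $\mu\le0.6$. Hence $\delta_\mu\le\delta_{1/2}+\frac85\eta$, and it suffices to show that $G=\frac\pi6-\delta_{1/2}$ satisfies $G(x)\ge\kappa y^2$, where $y=x-\frac\pi3$. We have $\delta_{1/2}(\frac\pi3)=\arctan\frac{\sqrt3/4}{3/4}=\frac\pi6$, so $G(\frac\pi3)=0$, and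
\[
G'(x)=\frac{1-2\cos x}{5-4\cos x}=\frac{4\sin\frac{x+\pi/3}2\,\sin\frac y2}{5-4\cos x}.
\]
Use $|\sin\frac y2|\ge|y|/\pi$ for $|y|\le\pi$. On $[\frac\pi3,\pi]$ the first sine is at least $\frac{\sqrt3}2$ and the denominator is at most $9$, so $G'\ge\frac{2\sqrt3}{9\pi}y\ge2\kappa y$. On $[0,\frac\pi3]$ the first sine is at least $\frac12$ and the denominator is at most $3$, so $-G'\ge\frac2{3\pi}|y|\ge2\kappa|y|$. Integrating from $\pi/3$ gives $G\ge\kappa y^2$, and \eqref{eq:claim} is proved.

Write $\beta_i=\frac\pi6+\tau_i$. By Lemma~\ref{lem:chord}, $a_1=-(\tau_2+\tau_3)$ and cyclically, so $|a|^2\le4\sum\tau_i^2$. Inserting \eqref{eq:claim} with $x=2\beta_i$ into \eqref{eq:sigma},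
\[
\sigma\le\tfrac{48}5\eta-8\kappa\sum\tau_i^2\le10\eta-2\kappa|a|^2 .
\]
If $\mu<\frac12$, then $\delta_\mu<\delta_{1/2}\le\frac\pi6$ on $(0,\pi)$, since $\partial_\mu\delta_\mu>0$ there, and $\delta_\mu\le0$ on $[\pi,2\pi)$. So every term of \eqref{eq:sigma} is negative.
\end{proof}

\section{Functions glued from equilateral triangles}\label{sec:glued}

A function with small Bloch radius can be built backwards: first the surface with its pulled-back metric, then the function. If $d$ equilateral triangles meet at each vertex and every vertex is to be a simple critical point, the angle must be $4\pi/d$. Let $X_6$ be the plane tiled by equilateral triangles, and let $X_5$ be the boundary of the regular icosahedron, with $20$ faces and $12$ vertices. By \eqref{eq:equilateral} the equilateral spherical triangle $\Delta_d$ with angle $4\pi/d$ exists for $d=5,6$, and its radius $R_d$ is given by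
\[
\cos R_6=\tfrac13,\qquad \cos R_5=\cot(2\pi/5)/\sqrt3=\tan(\pi/10)/\sqrt3 .
\]

\begin{proposition}\label{prop:glued}
There are a meromorphic function $f_6$ in $\mathbb C$ and a rational function $f_5$ of degree $7$, both non-constant, with $B(f_6)\le R_6=b_0$ and $B(f_5;\emptyset)\le R_5$.
\end{proposition}

By \eqref{eq:known}, $B(f_6)=b_0$. Since $B(f_5;\{\infty\})\le B(f_5;\emptyset)$, the proposition proves part~(3) of Theorem~\ref{thm:main} in both readings.

\begin{proof}
\emph{The surface.} Let $\Delta^0$ be the flat triangle in $\mathbb R^3$ with the same vertices as $\Delta=\Delta_d$. Radial projection $\Delta^0\to\Delta$ is a homeomorphism that commutes with the six symmetries of the triangle. Map each face of $X_d$ onto $\Delta^0$ by a similarity, project, and pull back the spherical metric. By symmetry the result does not depend on the similarity, and the metrics induced on an edge from its two sides agree. Let $X_d^*$ be $X_d$ without its vertices. Every point of $X_d^*$ has a neighborhood isometric to an open subset of $\mathbb S^2$; near an edge, use $\Delta$ and its mirror image. Each vertex has a neighborhood with polar coordinates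 $(\varrho,\varphi)$, where $\varrho$ is the distance to the vertex and $\varphi\in\mathbb R/4\pi\mathbb Z$.

\emph{The function.} Two orientation-preserving isometries of a connected open subset of $X_d^*$ into $\mathbb S^2$ differ by a rotation. So one such local isometry can be continued along every path in $X_d^*$, and continuation along loops defines a homomorphism $\pi_1(X_d^*)\to SO(3)$. As $X_d$ is simply connected, $\pi_1(X_d^*)$ is generated by loops around single vertices, and such a loop goes to a rotation by $4\pi$, the identity. We obtain a local isometry $f:X_d^*\to\mathbb S^2$, which maps each face isometrically onto a triangle congruent to $\Delta$ and extends continuously to the vertices. Rotations are M\"obius transformations, so the local isometries form a holomorphic atlas on $X_d^*$. At a vertex $v$ add the chart $\zeta=\sqrt{\tan(\varrho/2)}\,e^{i\varphi/2}$. In the stereographic coordinate $\omega=\tan(\varrho/2)e^{i\varphi}$ centered at $f(v)$, the map $f$ is $\omega=\zeta^2$. Thus $X_d$ is a Riemann surface, $f$ is holomorphic, and its critical points are exactly the vertices, all simple.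

By the uniformization theorem $X_5$ is biholomorphic to $\widehat{\mathbb C}$, so $f_5$ is rational, and $12=2n-2$ gives the degree $n=7$. The translations of the lattice act on $X_6$ by orientation-preserving isometries, hence biholomorphically, and the quotient is a torus. So $X_6$ is the universal cover of a compact Riemann surface of genus one, which is $\mathbb C$.

\emph{Every point is near a vertex.} Let $R=R_d$ and let $O$ be the center of $\Delta$. The medians cut $\Delta^0$ into six triangles, and their projections cut $\Delta$ into six triangles $AMO$, where $A$ is a vertex and $M$ is the midpoint of a side $AA'$. Here $d(A,O)=R$ and $d(A,M)=\frac12d(A,A')\le R$ by the triangle inequality through $O$. By \eqref{eq:convex}, $AMO$ lies in the closed disc of radius $R$ about $A$. So every point $x\in X_d^*$ is joined to a vertex $v$ by a path $\gamma:[0,1]\to X_d$ which meets no vertex before $v$ and whose image $f\circ\gamma$ is a segment of length at most $R$.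

\emph{The bound.} Suppose $g$ is a branch on $D(p,r)$ with $r>R$. Then $x=g(p)$ is not critical, so $x\in X_d^*$. Take $\gamma$ as above. The segment $f\circ\gamma$ starts at $p$ and lies in $D(p,r)$. The set of $s\in[0,1)$ with $g(f(\gamma(s)))=\gamma(s)$ contains $0$, is closed in $[0,1)$, and is open because $f$ is injective near $\gamma(s)$. So it is all of $[0,1)$, and by continuity $g(f(v))=v$. This is impossible since $v$ is critical.
\end{proof}

\section{The triangulation and the surplus}\label{sec:count}

From now on $f$ is a non-constant rational function, $P\subset X$ is finite,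
\[
V=\operatorname{Crit}(f)\cup P,\qquad B=B(f;P),
\]
and $m_v\ge1$ is the local degree of $f$ at $v$. Note that $m_v=1$ for $v\in V$ is possible only if $v\in P$. In the examples above the triangles were given. The next proposition, proved in Section~\ref{sec:delaunay}, says that every $f$ with $B<\pi/2$ comes with such triangles.

\begin{proposition}\label{prop:T}
Let $B<\pi/2$. There is a finite family $\mathcal T$ of closed subsets of $X$, called triangles, with the following properties.
\begin{enumerate}
\item[(T1)] $f$ maps each $t\in\mathcal T$ homeomorphically onto an inscribed triangle of radius at most $B$. Vertices, edges and angles of $t$ are defined through this map.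
\item[(T2)] The open triangles, the open edges and the vertices form a partition of $X$, and the set of vertices is $V$.
\item[(T3)] Let $d_v$ be the number of triangles at $v\in V$. There are $d_v\ge3$ edges at $v$, in a counterclockwise cyclic order, and the triangles at $v$ correspond bijectively to the pairs of consecutive edges, their two sides at $v$. The angles at $v$ add up to $2\pi m_v$.
\item[(T4)] The graph formed by the vertices and edges is connected, and the number of triangles is $F=2|V|-4$.
\end{enumerate}
\end{proposition}

Each triangle has three distinct vertices, so the graph has no loops, but two vertices may be joined by several edges. For a triangle $t$ with a vertex $v$, let $a_{t,v}$ be the angle of $t$ at $v$ minus $\frac{2\pi}3$, and let $\sigma_t$ and $|a_t|$ be as in Section~\ref{sec:triangles}. The total surplus $S=\sum_t\sigma_t$ can be collected by vertices instead of by triangles: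
\[
S=\sum_{v\in V}A_v,\qquad A_v=\sum_{t\ni v}a_{t,v}=2\pi\Big(m_v-\frac{d_v}3\Big).
\]
Since $\sum_vd_v=3F$ and $F=2|V|-4$, we obtain a form of the Gauss--Bonnet formula,
\begin{equation}\label{eq:GB}
S=2\pi\sum_vm_v-2\pi F=8\pi+2\pi\sum_{v\in V}(m_v-2).
\end{equation}
The sphere demands the surplus $8\pi$, and each non-critical point of $P$ lowers the demand by $2\pi$. Thus $S\ge8\pi-2\pi|P|$.

\begin{proof}[Proof of Theorem~\ref{thm:main}(2)]
Let $|P|=4$ and suppose $B<b_0$. Every triangle of $\mathcal T$ has $\mu<\frac12$, so $\sigma_t<0$ by Lemma~\ref{lem:triangle}, and $\mathcal T$ is not empty. Hence $S<0$, while $S\ge0$ by \eqref{eq:GB}. So $B\ge b_0$.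

Let $f=\mathrm{id}$ and $P=\{p_1,\dots,p_4\}$, the vertices of a regular tetrahedron. They span $\mathbb R^3$, $\sum p_i=0$, and $p_i\cdot p_j=-\frac13$ for $i\ne j$. We must show that no disc $D(z,r)$ with $r>b_0$ omits $P$, that is, $\max_iz\cdot p_i\ge\frac13$ for every unit vector $z$. Write $z=\sum\lambda_ip_i$. Subtracting a multiple of $\sum p_i$ and renumbering, we may take $\lambda_i\ge0$ and $\lambda_4=0$. From $-1\le z\cdot p_4=-\frac13\sum\lambda_i$ we get $\sum\lambda_i\le3$, and then $1=z\cdot z=\sum\lambda_i\,z\cdot p_i\le3\max_iz\cdot p_i$. So $B(\mathrm{id};P)\le b_0$.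
\end{proof}

For $|P|\le3$ we have $S\ge2\pi$. If $\tan^2(B/2)\le\frac12+\eta$, the bound $\sigma_t\le10\eta$ gives $\eta\ge2\pi/(10F)$, which is useless for large $F$. The term $k|a|^2$ has to be used. Call $v\in V$ \emph{regular} if $(d_v,m_v)=(6,2)$, and \emph{irregular} otherwise. Then $A_v=0$ for regular $v$. Let $W$ be the set of irregular vertices and $d_W=\sum_{w\in W}d_w$. Since $\sum_vd_v=6|V|-12\ne6|V|$, the set $W$ is not empty, and $d_W>0$.

\begin{example}\label{ex:model}
Let $P=\emptyset$, let all critical points be simple, and suppose that no vertex is regular, as for $f_5$. Let $\tan^2(B/2)\le\frac12+\eta$ with $\eta\le\frac1{10}$. The $d_v\neq6$ angles at $v$ have the mean $4\pi/d_v$, and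
\[
\Big|\frac{4\pi}{d_v}-\frac{2\pi}3\Big|=2\pi\,\frac{|d_v-6|}{3d_v}\ge\frac{2\pi}{21},
\]
with equality for $d_v=7$. The mean of the squares $a_{t,v}^2$ is at least the square of the mean, so $\sum_t|a_t|^2\ge\sum_vd_v\,(2\pi/21)^2=3F(2\pi/21)^2$. By \eqref{eq:GB} and Lemma~\ref{lem:triangle},
\[
0<8\pi=S\le F\big(10\eta-3k(2\pi/21)^2\big),
\]
and therefore $\eta>\frac{3k}{10}(2\pi/21)^2=2\pi/6125$. The bound does not depend on the degree, because gain and loss are both proportional to $F$.
\end{example}

The general proof reduces to this situation. We first record the loss for all types of irregular vertices, together with their contribution to \eqref{eq:GB}. Only half of $k$ is used; the other half will pay for the cut-off. By the Cauchy--Schwarz inequality $\sum_{t\ni w}a_{t,w}^2\ge A_w^2/d_w$, so we put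
\[
K_w=2\pi(m_w-2)+\frac k2\,\frac{A_w^2}{d_w}=2\pi(m_w-2)+2\pi^2k\,d_w\Big(\frac{m_w}{d_w}-\frac13\Big)^2 .
\]

\begin{lemma}\label{lem:loss}
If $|P|\le3$, then $8\pi+\sum_{w\in W}K_w>c_1d_W$, where $c_1=\frac{2\pi^2k}{441}=\frac{2\pi}{3675}$.
\end{lemma}

\begin{proof}
Write $m=m_w$, $d=d_w$. If $m=2$, then $d\ne6$ and $|\frac2d-\frac13|\ge\frac1{21}$ as in Example~\ref{ex:model}, so $K_w\ge c_1d$.

Let $m\ge3$. If $\frac md\ge\frac16$, then $2\pi(m-2)\ge\frac{2\pi m}3\ge\frac\pi9d\ge c_1d$. Otherwise $(\frac md-\frac13)^2>\frac1{36}$ and $K_w\ge\frac{2\pi^2k}{36}d\ge c_1d$.

Let $m=1$. For $d\ge6$ the second term of $K_w$ is at least $\frac{2\pi^2k}{36}d\ge c_1d$, and for $d\le5$ it is at least $0\ge c_1(d-5)$. In both cases $K_w\ge c_1d-2\pi-5c_1$. There are at most $|P|\le3$ such vertices, so $8\pi+\sum_wK_w\ge c_1d_W+2\pi-15c_1>c_1d_W$.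
\end{proof}

This is the only place where $|P|\le3$ is used. For $f=\mathrm{id}$ and the tetrahedron, $(d_w,m_w)=(3,1)$ and $K_w=-2\pi$ at all four vertices, and the left side is $0$.

\section{Linear growth away from the irregular vertices}\label{sec:growth}

In general most triangles may be far from $W$. They may gain $10\eta$ each and need not lose anything. To discard them we must know how many triangles lie within a given distance of $W$. Let $\rho(v)$ be the graph distance from $v$ to $W$. In the hexagonal lattice there are $6r$ vertices at distance $r$ from a given vertex, $r$ for each edge at it, and each is reached by a path that goes straight, turns left by $60^\circ$ at most once, and goes straight again. The regular part of $\mathcal T$ need not be a piece of the lattice globally, so we bring shortest paths to this normal form by local moves. Only the property $d_v=6$ of regular vertices is used.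

\begin{lemma}\label{lem:growth}
For $r\ge1$ there are at most $r\,d_W$ vertices with $\rho(v)=r$.
\end{lemma}

\begin{proof}
Fix $v$ with $\rho(v)=r$. A \emph{shortest path} is a sequence of $r$ edges through vertices $v_0,v_1,\dots,v_r=v$ with $v_0\in W$. We have $\rho(v_i)\le i$ and $r\le\rho(v_i)+r-i$, so $\rho(v_i)=i$, and $v_1,\dots,v_r$ are regular.

\emph{Turns.} For $1\le i\le r-1$, number the six edges at $v_i$ counterclockwise by $0,\dots,5$, starting with the edge of the path back to $v_{i-1}$. If the path leaves along the edge $3+j_i$, we call $j_i$ the \emph{turn} at $i$. The edge $0$ leads to $v_{i-1}\neq v_{i+1}$. The edges $1$ and $5$ span a triangle with the edge $0$ by (T3), so they lead to neighbors of $v_{i-1}$, where $\rho\le i$. Hence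
\begin{equation}\label{eq:turns}
j_i\in\{-1,0,1\}\quad\text{for every shortest path.}
\end{equation}
Define integers $s_1,\dots,s_r$, up to a common additive constant, by $s_{i+1}-s_i=j_i$. In the lattice, $s_i$ is the direction of the $i$-th step in units of $60^\circ$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.9]
\fill[gray!15] (0,0)--(60:1)--(120:1)--(180:1)--cycle;
\draw[gray] (0:1)--(60:1)--(120:1)--(180:1)--(240:1)--(300:1)--cycle;
\draw[gray] (0:1)--(180:1) (60:1)--(240:1) (120:1)--(300:1);
\draw[very thick,->] (180:1)--(0,0);
\draw[very thick,->] (0,0)--(60:1);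
\draw[very thick,dashed,->] (180:1)--(120:1);
\draw[very thick,dashed,->] (120:1)--(60:1);
\node at (180:1.15) {$x$};
\node at (60:1.15) {$y$};
\node at (120:1.17) {$u'$};
\node at (270:0.2) {$u$};
\node at (88:0.66) {$t_1$};
\node at (152:0.62) {$t_2$};
\node at (191:0.62) {\small $0$};
\node at (251:0.62) {\small $1$};
\node at (311:0.62) {\small $2$};
\node at (349:0.62) {\small $3$};
\node at (47:0.62) {\small $4$};
\node at (103:0.4) {\small $5$};
\end{tikzpicture}
\caption{The six triangles at a regular vertex $u$, with the edges numbered counterclockwise from the incoming edge. The path $x\to u\to y$ (solid) turns left at $u$. The flip replaces it by $x\to u'\to y$ (dashed), which takes the same two directions in the opposite order.}\label{fig:flip}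
\end{figure}

\emph{Flips.} Let $j_i=1$ and write $x=v_{i-1}$, $u=v_i$, $y=v_{i+1}$. The edges $4,5,0$ at $u$ lead to $y$, to a vertex $u'$, and to $x$; see Figure~\ref{fig:flip}. Let $t_1$ be the triangle between the edges $4$ and $5$, with vertices $(u,y,u')$ in counterclockwise order, and let $t_2$ be the triangle between the edges $5$ and $0$, with vertices $(u,u',x)$ in counterclockwise order. Replace $x\to u\to y$ by $x\to u'\to y$ along the third sides of $t_2$ and $t_1$. The result is again a shortest path to $v$; in particular $u'$ is regular. To compute its turns, use the rule that in a triangle with counterclockwise vertices $(z_1,z_2,z_3)$ the successor of the side $z_hz_{h+1}$ at $z_h$ is the side $z_hz_{h+2}$, with indices modulo $3$.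
\begin{itemize}
\item At $x$, by $t_2$, the side $xu'$ is the successor of $xu$. The number of the outgoing edge rises by $1$, so for $i\ge2$ the turn at $i-1$ becomes $j_{i-1}+1$.
\item At $u'$, the side $u'u$ is the successor of $u'x$ by $t_2$, and $u'y$ is the successor of $u'u$ by $t_1$. The path leaves along the edge $2$, and the turn at $i$ becomes $-1$.
\item At $y$, by $t_1$, the side $yu$ is the successor of $yu'$. The incoming edge has moved one step clockwise, so for $i\le r-2$ the turn at $i+1$ becomes $j_{i+1}+1$.
\end{itemize}
No number leaves the range $0,\dots,5$, by \eqref{eq:turns}, and the other turns are unchanged. For $j_i=-1$ the mirror image of the construction changes all signs. In both cases the new turns at $i-1,i,i+1$ are $j_{i-1}+j_i$, $-j_i$, $j_{i+1}+j_i$. These are the differences $s_{i+1}-s_{i-1}$, $s_i-s_{i+1}$, $s_{i+2}-s_i$. So a flip at $i$ is possible whenever $j_i=\pm1$, and it exchanges $s_i$ and $s_{i+1}$.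

\emph{Normal form.} Among the shortest paths to $v$ choose one with the fewest inversions, that is, pairs $i<l$ with $s_i>s_l$. It has no turn $-1$, since a flip there would remove one inversion. Suppose it has two turns $+1$, and let $i<l$ be their positions, with only zero turns between. Then $(s_i,\dots,s_{l+1})=(s,s+1,\dots,s+1,s+2)$ for some $s$. Flip at $i,i+1,\dots,l-1$ in this order. Each flip takes place at a turn $+1$ and moves the entry $s$ one step to the right. At the end $s_l=s$ and $s_{l+1}=s+2$, a turn $2$ in a shortest path, contrary to \eqref{eq:turns}. So the chosen path has at most one nonzero turn, equal to $+1$.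

Such a path, and with it its endpoint $v$, is determined by its initial vertex in $W$ and first edge, for which there are $d_W$ choices, and by the position of the turn or its absence, for which there are $(r-1)+1$ choices.
\end{proof}

Let $n_r$ be the number of triangles on whose vertices the minimum of $\rho$ is $r$. For $r\ge1$ such a triangle is one of the six triangles at a vertex with $\rho=r$. Hence
\begin{equation}\label{eq:nr}
n_0\le d_W,\qquad n_r\le6r\,d_W\quad(r\ge1).
\end{equation}

\section{The logarithmic cut-off: proof of Theorem~\ref{thm:main}(1)}\label{sec:cutoff}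

Let $|P|\le3$ and $\tan^2(B/2)\le\frac12+\eta$ with $0\le\eta\le\frac1{10}$. Then $B<\pi/2$, Proposition~\ref{prop:T} applies, and Lemma~\ref{lem:triangle} holds for every triangle.

\subsection*{A weighted surplus}
Let $\chi:V\to[0,1]$ be any function with $\chi=1$ on $W$. For a triangle $t$ let $M_t$ be the maximum of $\chi$ on its vertices and $\Delta_t$ the maximum minus the minimum. Since $A_v=0$ off $W$,
\[
S=\sum_v\chi(v)^2A_v=\sum_t\sum_{v\in t}\chi(v)^2a_{t,v}=\sum_t\Big[M_t^2\sigma_t-\sum_{v\in t}\big(M_t^2-\chi(v)^2\big)a_{t,v}\Big].
\]
The inner sum is the error caused by the variation of $\chi$. It is linear in $a_t$, and the weight is a square so that the error carries a factor $M_t$ and can be absorbed in the loss $kM_t^2|a_t|^2$. Indeed $0\le M_t^2-\chi(v)^2\le2M_t\Delta_t$, and this difference vanishes for at least one of the three vertices. So the inner sum has absolute value at most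
\[
2\sqrt2\,M_t\Delta_t|a_t|\le\tfrac k2M_t^2|a_t|^2+\tfrac4k\Delta_t^2 ,
\]
by the inequality of the arithmetic and geometric means. With Lemma~\ref{lem:triangle},
\[
S+\frac k2\sum_tM_t^2|a_t|^2\le\sum_t\Big[10\eta M_t^2+\frac4k\Delta_t^2\Big].
\]
Triangles that meet $W$ have $M_t=1$, so the sum on the left is at least $\sum_{w\in W}\sum_{t\ni w}a_{t,w}^2\ge\sum_{w\in W}A_w^2/d_w$. By \eqref{eq:GB}, $S=8\pi+2\pi\sum_{w\in W}(m_w-2)$, because $m_v=2$ off $W$. The left side is thus at least $8\pi+\sum_wK_w$, and Lemma~\ref{lem:loss} gives
\begin{equation}\label{eq:key}
c_1d_W<10\eta\sum_tM_t^2+\frac4k\sum_t\Delta_t^2 .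
\end{equation}

\subsection*{The choice of the weight}
Take $\chi=\lambda\circ\rho$, with $\lambda$ non-increasing, $\lambda(0)=\lambda(1)=1$, and $\lambda(r)=0$ for $r\ge N$. If the minimum of $\rho$ on $t$ is $r$, its maximum is at most $r+1$, so $M_t=\lambda(r)$ and $\Delta_t\le\epsilon_r:=\lambda(r)-\lambda(r+1)$. By \eqref{eq:nr},
\[
\sum_tM_t^2\le d_W\Big(1+\sum_{r=1}^{N-1}6r\Big)\le3N^2d_W,\qquad\sum_t\Delta_t^2\le6d_W\sum_{r=1}^{N-1}r\epsilon_r^2 .
\]
For fixed $N$ the first term of \eqref{eq:key} is small when $\eta$ is small. The second does not contain $\eta$ and must be made small by the choice of $\lambda$. A linear weight, $\epsilon_r=1/(N-1)$, gives $\sum r\epsilon_r^2\ge\frac12$ for all $N$, which is far too large. In general $1=(\sum\epsilon_r)^2\le\sum r\epsilon_r^2\cdot\sum\frac1r$, with equality when $\epsilon_r$ is proportional to $1/r$. So $\lambda$ should be logarithmic, and the method works because the harmonic series diverges. This is where the linear growth in Lemma~\ref{lem:growth} is needed. The slow divergence forces $N$ to be exponentially large in $1/(kc_1)$, which explains the size of $\eta_0$.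

For an integer $N\ge2$ put $\lambda(0)=1$ and $\lambda(r)=\max(0,1-\frac{\log r}{\log N})$ for $r\ge1$. Then $\epsilon_r=\frac{\log(1+1/r)}{\log N}\le\frac1{r\log N}$ for $1\le r\le N-1$, and $\sum r\epsilon_r^2\le(1+\log N)/\log^2N$. Since $24/k=200\pi$, dividing \eqref{eq:key} by $d_W>0$ gives
\begin{equation}\label{eq:final}
c_1<30\eta N^2+200\pi\,\frac{1+\log N}{\log^2N}.
\end{equation}
All dependence on $f$ has disappeared.

\subsection*{The constants}
Suppose $\eta=\eta_0$ is admissible, and take $N=\lceil e^{735001}\rceil$. For $\ell=\log N\ge735001$ we have $\ell^2-735000(\ell+1)=\ell(\ell-735000)-735000>0$, so the last term of \eqref{eq:final} is at most $\frac{200\pi}{735000}=\frac{c_1}2$. Also $N^2\le e^{1470004}$ and $c_1/60=2\pi/220500>e^{-11}$, so $30\eta_0N^2\le30e^{-16}\le\frac{c_1}2$. This contradicts \eqref{eq:final}. Hence $\tan^2(B/2)>\frac12+\eta_0$.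

Finally, $\frac d{dR}\tan^2\frac R2=\tan\frac R2\sec^2\frac R2<2$ for $R<\pi/2$. So $\tan^2\frac R2<\frac12+\eta_0$ at $R=b_0+\frac{\eta_0}2$, and since $\tan^2\frac R2$ increases on $(0,\pi]$, we get $B>b_0+\frac{\eta_0}2$. Taking the infimum over $f$ with $P=\emptyset$ or $P=\{\infty\}$ gives $B_0\ge b_0+\frac{\eta_0}2>b_0$. \qed

\section{Construction of the Delaunay triangulation}\label{sec:delaunay}

We prove Proposition~\ref{prop:T}. For $f=\mathrm{id}$ the picture is this: a maximal disc free of points of $V$ is cut off by a plane $z\cdot n=1$, the planes through at least three points of $V$ carry the faces of the convex hull of $V$, and the radial projections of the faces tile the sphere. For general $f$ the discs live on different sheets and there is no global convex hull. What survives is that two discs can be compared whenever their branches share a value, and this suffices. The hypothesis $B<\pi/2$ makes all discs convex and keeps the vectors $n$ bounded. Compactness of $X$ gives finiteness.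

In this section \emph{branch} means a branch with values in $X\setminus V$, which is the same as a branch with values in $X\setminus P$. Two branches on a connected open set that agree at one point agree everywhere: the set where they agree is closed, and it is open because $f$ is injective near the common value.

\subsection*{Maximal discs}
Let $x\in X\setminus V$ and $p=f(x)$. Branches with $g(p)=x$ exist on small discs about $p$, and they fit together. So there is a largest radius $r(x)$ such that a branch $g_x$ with $g_x(p)=x$ exists on $D_x=D(p,r(x))$, and $0<r(x)\le B$. Put $n_x=p/\cos r(x)$, so that $D_x=\{z\cdot n_x>1\}$. On the open set $g_x(D(p,r(x)/2))$ we have $r\ge r(x)/2$, so $r$ has a positive lower bound on every compact subset of $X\setminus V$.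

\begin{lemma}\label{lem:extend}
The branch $g_x$ extends to a continuous injective map $\bar g_x:\overline{D_x}\to X$ with $f\circ\bar g_x=\mathrm{id}$. Let $C_x=\{q\in\partial D_x:\bar g_x(q)\in V\}\subset f(V)$. If $J\subset\partial D_x\setminus C_x$ is compact, then $g_x$ extends to a branch on $D_x\cup U$ for some open set $U\supset J$. In particular $C_x$ is finite and not empty.
\end{lemma}

\begin{proof}
Let $q\in\partial D_x$. For small $\epsilon$ the set $f^{-1}(D(q,\epsilon))$ is a disjoint union of neighborhoods of the points of $f^{-1}(q)$, which shrink to these points as $\epsilon\to0$. The connected set $g_x(D_x\cap D(q,\epsilon))$ lies in one of them, and these sets decrease with $\epsilon$. So $g_x$ has a limit at $q$, which lies in $f^{-1}(q)$. A map with a limit at every boundary point extends continuously, and $f\circ\bar g_x=\mathrm{id}$ gives injectivity.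

The set $\bar g_x(J)$ is compact in $X\setminus V$, so there is $\epsilon\in(0,\pi/4)$ such that each $z\in J$ has a branch $h_z$ on $D(z,2\epsilon)$ with $h_z(z)=\bar g_x(z)$. Since $f$ is injective near $\bar g_x(z)$, the branch $h_z$ agrees with $g_x$ at points of $D_x$ near $z$, hence on the convex set $D(z,2\epsilon)\cap D_x$. If $D(z,\epsilon)$ meets $D(z',\epsilon)$, then $z'$ lies in the convex set $D(z,2\epsilon)\cap D(z',2\epsilon)$. Both $h_z$ and $h_{z'}$ agree with $g_x$ at points of $D_x$ near $z'$, so they agree on this set. Take $U=\bigcup_{z\in J}D(z,\epsilon)$. If $C_x$ were empty, $J=\partial D_x$ would give a branch on a larger concentric disc.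
\end{proof}

Put $H_x=\mathbb S^2\cap\operatorname{cone}(C_x)$ and $Q_x=\bar g_x(H_x)$. The set $H_x$ is the radial projection of the convex hull of $C_x$, which is a point, a chord, or a convex polygon inscribed in the circle $\partial D_x$ in the plane $z\cdot n_x=1$. By \eqref{eq:convex}, $H_x\setminus C_x\subset D_x$, so
\begin{equation}\label{eq:QV}
Q_x\cap V=\bar g_x(C_x).
\end{equation}
If $|C_x|\ge3$ we call $Q_x$ a \emph{polygon}. Three points of $C_x$ are not collinear and lie in a plane that omits the origin, so they are linearly independent.

\subsection*{The polygons cover the sphere}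
Given $y$, which maximal disc has $y$ in its polygon? The plane $z\cdot n_x=1$ meets the ray through $f(y)$ at distance $1/(f(y)\cdot n_x)$ from the origin. In the convex hull picture the face over $f(y)$ lies in the supporting plane that meets this ray first. So we maximize $f(y)\cdot n_x$.

\begin{lemma}\label{lem:cover}
Every $y\in X\setminus V$ lies in some $Q_x$ with $|C_x|\ge2$. The polygons are finite in number and cover $X$.
\end{lemma}

\begin{proof}
Let $E_y$ be the set of $x\in X\setminus V$ with $f(y)\in D_x$ and $g_x(f(y))=y$, and let $\Phi(x)=f(y)\cdot n_x$ on $E_y$. Then $y\in E_y$, and $\Phi^*=\sup\Phi$ satisfies $1<1/\cos r(y)\le\Phi^*\le1/\cos B<\infty$.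

\emph{The supremum is attained.} Choose $x_k\in E_y$ with $\Phi(x_k)\to\Phi^*$, $f(x_k)\to p$ and $r(x_k)\to r\le B$. Then $f(y)\cdot p/\cos r=\Phi^*>1$, so $r>0$ and $f(y)\in D(p,r)$. Any two of the $g_{x_k}$ agree at $f(y)$, hence on the intersection of their discs. Every compact subset of $D(p,r)$ lies in $D_{x_k}$ for large $k$, so the $g_{x_k}$ define a branch $g$ on $D(p,r)$ with $g(f(y))=y$. For $x=g(p)$ we get $r(x)\ge r$, $x\in E_y$, and $\Phi(x)=f(y)\cdot p/\cos r(x)\ge\Phi^*$.

\emph{At a maximum point $x$ we have $f(y)\in H_x$.} Write $n=n_x$, $p=f(x)$, and suppose $f(y)\notin\operatorname{cone}(C_x)$. We tilt the plane toward $f(y)$ and away from $C_x$. The cone is closed and convex, so there is $\xi\in\mathbb R^3$ with $\xi\cdot f(y)>0\ge\xi\cdot q$ for $q\in C_x$. Since $p\cdot q=\cos r(x)>0$, subtracting a small multiple of $p$ from $\xi$ makes $\xi\cdot q<0$ and keeps $\xi\cdot f(y)>0$. Let $Y$ be a union of small open discs about the points of $C_x$ on which $z\cdot\xi<0$, and let $g$ be the extension of $g_x$ to $D_x\cup U$ given by Lemma~\ref{lem:extend} for $J=\partial D_x\setminus Y$. For small $s>0$ put $n'=n+s\xi$ and $D'=\{z\cdot n'>1\}=D(p',r')$,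 where $p'=n'/|n'|$ and $\cos r'=1/|n'|$. We claim that $D'\subset D_x\cup U$. If $z\in D'\cap Y$, then $z\cdot n=z\cdot n'-s\,z\cdot\xi>1$, so $z\in D_x$. On the compact set $\mathbb S^2\setminus(Y\cup D_x\cup U)$ we have $z\cdot n<1$, hence $z\cdot n\le1-\epsilon$ for some $\epsilon>0$, while $z\cdot n>1-s|\xi|$ on $D'$. So for $s|\xi|\le\epsilon$ the disc $D'$ misses this set, and the claim follows.

Thus $g$ is a branch on $D'$, and $x'=g(p')$ has $r(x')\ge r'$. Also $f(y)\cdot n'>f(y)\cdot n>1$, so $f(y)\in D_x\cap D'$, $g(f(y))=y$, and $x'\in E_y$. But $\Phi(x')=f(y)\cdot p'/\cos r(x')\ge f(y)\cdot n'>\Phi(x)$, a contradiction. So $y\in Q_x$. If $|C_x|=1$, then $H_x=C_x\subset\partial D_x$, whereas $f(y)\in D_x$; so $|C_x|\ge2$.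

\emph{Polygons.} If $|C_x|\ge3$, three points of $C_x\subset f(V)$ determine $n_x$ through the equations $q\cdot n_x=1$. So there are finitely many such $n_x$, and finitely many such $x\in f^{-1}(n_x/|n_x|)$. Let $\Gamma$ be the union of $f(V)$ and the segments between non-antipodal points of $f(V)$. It is closed with empty interior, and so is $f^{-1}(\Gamma)$, because $f$ is an open map. The sets $Q_x$ with $|C_x|=2$ lie in $f^{-1}(\Gamma)$, so the polygons cover the dense set $X\setminus f^{-1}(\Gamma)$. Their union is closed, hence equal to $X$.
\end{proof}

\subsection*{The polygons fit together}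
The two discs of overlapping polygons are compared through the linear form $(n_1-n_2)\cdot z$, whose zero set is a great circle that separates the two polygons.

\begin{lemma}\label{lem:fit}
Let $x_1\ne x_2$ with $|C_{x_1}|,|C_{x_2}|\ge3$, and let $y\in(Q_{x_1}\cap Q_{x_2})\setminus V$. Then $y$ lies on an open edge of $Q_{x_1}$ that is also an open edge of $Q_{x_2}$.
\end{lemma}

\begin{proof}
We use the indices $1,2$ for the objects attached to $x_1,x_2$. By \eqref{eq:QV}, $f(y)\in H_i\setminus C_i\subset D_i$ and $g_i(f(y))=y$, so $g_1=g_2$ on $D_1\cap D_2$. By \eqref{eq:convex}, every $q\in\overline{D_1}\cap\overline{D_2}$ is the end of a segment from $f(y)$ that otherwise lies in $D_1\cap D_2$. So $\bar g_1=\bar g_2$ on $\overline{D_1}\cap\overline{D_2}$. If $n_1=n_2$, the discs and the branches coincide and $x_1=x_2$. So $L(z)=(n_1-n_2)\cdot z$ is not the zero form.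

A point $q\in C_1$ is not in $D_2$, for otherwise $\bar g_1(q)=g_2(q)\notin V$. So $q\cdot n_2\le1=q\cdot n_1$, and $L\ge0$ on $C_1$, hence on $H_1$. Exchanging the indices, $L\le0$ on $H_2$. Thus $L(f(y))=0$. A nonzero linear form changes sign near each of its zeros on $\mathbb S^2$, so $f(y)$ is not an interior point of $H_1$. It is not a vertex either, so it lies on an open edge of $H_1$, with endpoints $q,q'\in C_1$. As $f(y)$ is a positive combination of $q$ and $q'$, we get $L(q)=L(q')=0$. Then $q\cdot n_2=1$, so $q\in\partial D_2$ and $\bar g_2(q)=\bar g_1(q)\in V$, that is, $q\in C_2$; the same holds for $q'$. No third point of $C_2$ lies in the plane $L=0$, by linear independence, so $L<0$ at the other points of $C_2$. Hence the segment from $q$ to $q'$ is an edge of $H_2$, and $\bar g_1=\bar g_2$ on it.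
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:T}]
Cut each polygon $H_x$ into triangles by the diagonals from one vertex, and let $\mathcal T$ consist of their images under $\bar g_x$. Each is mapped by $f$ homeomorphically onto a triangle inscribed in $\partial D_x$, of radius $r(x)\le B$. This is (T1). The triangles cover $X$ by Lemma~\ref{lem:cover}. By \eqref{eq:QV} and Lemma~\ref{lem:fit}, the interior of a polygon meets no other polygon, and two open edges of polygons are equal or disjoint. Inside one polygon the open triangles and open diagonals are disjoint. Every vertex is in $V$; conversely every $v\in V$ lies in a polygon and is one of its vertices by \eqref{eq:QV}. This gives (T2).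

For (T3), let $v\in V$, $m=m_v$, and let $\omega$ be a stereographic coordinate centered at $f(v)$. In it, discs about $f(v)$ are round discs, segments from $f(v)$ are radial, and angles are preserved. For small $\epsilon$, the component $\Omega$ of $f^{-1}(D(f(v),\epsilon))$ that contains $v$ has a holomorphic coordinate $\zeta$ that maps it onto a round disc and in which $f$ is $\omega=\zeta^m$. Take $\epsilon$ so small that $\Omega$ meets only triangles containing $v$, and that for each of them $f(t)\cap D(f(v),\epsilon)$ is a sector, of angle $\alpha_{t,v}<\pi$. The preimage of this sector in $t$ is connected and contains $v$, so it equals $t\cap\Omega$. It is a continuous lift of the sector under $\zeta\mapsto\zeta^m$, hence a sector of angle $\alpha_{t,v}/m$ in the coordinate $\zeta$. These $d_v$ sectors cover $\Omega$ and have disjoint interiors. Therefore $\sum_t\alpha_{t,v}/m=2\pi$, there are at least three sectors, they are arranged cyclically, and each of the $d_v$ bounding rays belongs to exactly two of them. A bounding ray is the initial part of a side of each of these two triangles, and the two sides are the same edge by (T2). Conversely,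 every edge at $v$ starts with a bounding ray. So the edges at $v$ correspond to the rays, and (T3) follows.

The same picture shows that every edge lies in exactly two triangles, so the number $E$ of edges satisfies $2E=3F$. By (T1) and (T2), $\mathcal T$ is a finite cell decomposition of the sphere, and Euler's formula $|V|-E+F=2$ gives $F=2|V|-4$. Finally, suppose that $V$ splits into two non-empty classes with no edge between them. Each triangle has all its vertices in one class, and two triangles that intersect share a vertex by (T2). So the triangles of the two classes form two disjoint non-empty closed sets that cover $X$, which is impossible. This proves (T4).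
\end{proof}

\begin{thebibliography}{9}

\bibitem{PS}
\emph{Project Summary},
\texttt{http://www.math.purdue.edu/\textasciitilde eremenko/dvi/nsf2000.pdf}.

\end{thebibliography}
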